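\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}


\title{Termination of left-linear growing term rewriting systems is decidable}

\begin{abstract}
A term rewriting system is growing if every variable shared by the two sides of a rule occurs at depth at most one in the left-hand side. We prove that termination is decidable for left-linear growing systems, with no condition on critical pairs. The key point is that an infinite rewrite sequence can be replaced by a ``lazy'' one, in which an argument is rewritten only in order to be tested and is then discarded; such sequences are governed by a finite graph. The method shows further that the terminating ground terms form an effectively recognizable set and that the problem is EXPTIME-complete. Termination becomes undecidable if shared variables may occur at depth two, or if left-linearity is dropped.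
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $F$ be a finite signature, each function symbol having a fixed arity, with at least one constant, and let $V$ be a countably infinite set of variables. Write $T(F,V)$ for the set of terms over $F$ and $V$, and $T(F)$ for the set of ground terms, that is, terms without variables. The \emph{depth} of an occurrence in a term is its distance from the root: the root has depth $0$ and its immediate arguments have depth $1$.

A \emph{term rewriting system} (TRS) $R$ over $F$ is a finite set of rules $l\to r$ with $l,r\in T(F,V)$, $l\notin V$, and every variable of $r$ occurring in $l$. We write $s\to_R t$, or just $s\to t$, if $s=C[l\sigma]$ and $t=C[r\sigma]$ for a rule $l\to r$, a context $C$ and a substitution $\sigma$; the step is a \emph{root step} if $C$ is empty. As usual, $\to^+$ and $\to^*$ are the transitive and the reflexive transitive closure of $\to$. The system $R$ is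
\begin{itemize}
\item \emph{left-linear} if no variable occurs twice in a left-hand side;
\item \emph{growing} if, for each rule $l\to r$, each variable occurring in both $l$ and $r$ occurs at depth zero or one in $l$ (since $l\notin V$, only depth one can actually occur);
\item \emph{terminating} if there is no infinite sequence $t_0\to t_1\to t_2\to\cdots$ with all $t_i\in T(F)$.
\end{itemize}
Restricting to ground terms in the last definition loses nothing: substituting a constant for all variables turns an infinite rewrite sequence in $T(F,V)$ into one in $T(F)$.

In \cite{LLG} it is shown that termination is decidable for growing systems that are \emph{almost orthogonal}: left-linear, with every critical pair trivial, i.e.\ of the form $\langle t,t\rangle$, and arising from an overlap at the root. (A critical pair arises by unifying the left-hand side of one rule with a non-variable subterm of that of another, or with a proper non-variable subterm of its own, variables renamed apart, and rewriting the resulting term in the two possible ways.) The problem treated here, which has its source in \cite{LLG}, is whether almost orthogonality can be dropped. It can.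

\begin{theorem}\label{thm:main}
There is an algorithm which, given a finite signature $F$ containing at least one constant and a finite left-linear growing TRS $R$ over $F$, decides whether $R$ is terminating.
\end{theorem}

\subsection{What the hypotheses say, and what to expect}

A rewrite rule does two things with the arguments of the term to which it is applied: it inspects them and it copies them. Let $f(l_1,\dots,l_n)\to r$ be a rule of a left-linear growing system. Then each argument position $i$ is of one of two kinds.
\begin{itemize}
\item If $l_i\notin V$, the argument is \emph{tested}: it must be an instance of $l_i$. Afterwards it is discarded altogether, since the variables of $l_i$ occur in the left-hand side only once, at depth at least two, and so do not occur in $r$.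
\item If $l_i\in V$, the argument is \emph{passed}: nothing is required of it, and it is moved as a whole to any number of places in $r$, possibly none.
\end{itemize}
So no argument is both tested and passed. Moreover each variable $x$ of $r$ equals $l_i$ for exactly one $i$.

Suppose first that no rule tests anything. Then whether a root step is possible depends only on the root symbol. Draw an edge from $f$ to $g$ whenever $g$ occurs in the right-hand side of a rule whose left-hand side has root $f$. A cycle in this graph gives an infinite rewrite sequence, and we shall see that otherwise the system terminates. When there are tests, one has to record, besides the root symbol, which tests each argument can pass. There are finitely many tests, so this is a finite amount of information, and one would guess that termination is still decidable.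

Two difficulties stand in the way. First, an argument may be rewritten before it is tested; thus ``passing a test'' is a reachability property, and it must be computed. Second, and this is where the absence of almost orthogonality is felt, rewriting an argument is a commitment. A term may be able to pass either of two tests and, after one rewrite step, only one of them; if copies of the argument will be needed for both tests, the step is fatal. An arbitrary infinite rewrite sequence may make commitments at any time. Our solution is to show that they can be postponed: a passed argument never needs to be rewritten while it is being passed.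

Section~\ref{sec:example} shows this on a small example. Sections~\ref{sec:types}--\ref{sec:graph} prove Theorem~\ref{thm:main}. Section~\ref{sec:more} extracts a description of the set of terminating terms (Theorem~\ref{thm:regular}) and the exact complexity (Theorem~\ref{thm:complexity}). Section~\ref{sec:sharp} shows that both hypotheses are needed (Propositions~\ref{prop:depth2} and~\ref{prop:nonlinear}).

\section{A small example}\label{sec:example}

Let $a,b,c,d$ be constants, $g$ unary and $h$ ternary, and let $R_0$ consist of
\[
d\to c,\qquad c\to a,\qquad c\to b,\qquad g(x)\to h(x,x,x),\qquad h(a,b,x)\to g(x).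
\]
This system is left-linear and growing. It is not almost orthogonal, since $\langle a,b\rangle$ is a critical pair. It is nonterminating:
\[
g(c)\to h(c,c,c)\to h(a,c,c)\to h(a,b,c)\to g(c)\to\cdots .
\]
By contrast $g(a)\to h(a,a,a)$ ends there, as does $g(b)\to h(b,b,b)$. So the step $g(c)\to g(a)$ destroys nontermination.

Now compare two infinite sequences starting from $g(d)$:
\begin{gather*}
g(d)\to g(c)\to h(c,c,c)\to^* h(a,b,c)\to g(c)\to\cdots,\\
g(d)\to h(d,d,d)\to^* h(a,b,d)\to g(d)\to\cdots .
\end{gather*}
In the second, the passed argument $d$ is never rewritten. Only those copies of $d$ that are about to be tested are rewritten, and they are discarded right after the test. Hence all that matters about $d$ is that $d\to^*a$ and that $d\to^*b$, as two separate facts about one term. Say that $t$ has \emph{type} $S\subseteq\{a,b\}$ if $S$ consists of those of the constants $a,b$ to which $t$ reduces. Replacing arguments by their types, we get for $g$ and $h$ the moves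
\[
(g,S)\longrightarrow(h,S,S,S),\qquad (h,S_1,S_2,S_3)\longrightarrow(g,S_3)\ \text{ if } a\in S_1,\ b\in S_2 .
\]
Starting from $(g,S)$ they can be repeated forever exactly when $S=\{a,b\}$. This type is available: it is the type of $c$ and of $d$.

If we delete the rule $c\to b$, the types of $a,c,d$ become $\{a\}$, that of $b$ is $\{b\}$, and terms with root $g$ or $h$ have type $\emptyset$, because they reduce only to terms with root $g$ or $h$. The type $\{a,b\}$ is no longer the type of any ground term, the cycle is gone, and (as the general result will show) the system terminates. So one must know which types actually occur.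

The general proof follows this pattern: compute the types (Section~\ref{sec:types}), justify laziness (Section~\ref{sec:lazy}), and search a finite graph for a cycle (Section~\ref{sec:graph}).

\section{Types}\label{sec:types}

From here to the end of Section~\ref{sec:graph}, unless stated otherwise, $R$ is a fixed left-linear growing TRS over $F$. A substitution is \emph{ground} if all its values are ground terms.

\begin{definition}
A \emph{pattern} is a non-variable proper subterm of a left-hand side of $R$; $P$ is the finite set of patterns. The \emph{type} of $t\in T(F)$ is
\[
\vartheta(t)=\{p\in P : t\to^* p\tau\text{ for some ground substitution }\tau\}.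
\]
\end{definition}

Each pattern $p=f(p_1,\dots,p_n)$ is linear, and each $p_i$ is a variable or again a pattern. Left-linearity enters the proof mainly through the next lemma, which says that tests on different arguments can be met independently.

\begin{lemma}\label{lem:glue}
Let $q=f(q_1,\dots,q_n)$ be a left-hand side of $R$ or a pattern, and let $t_1,\dots,t_n\in T(F)$ be such that, for each $i$, $q_i\in V$ or $q_i\in\vartheta(t_i)$. Then there is a ground substitution $\sigma$ such that $f(t_1,\dots,t_n)\to^* q\sigma$, and $\sigma(q_i)=t_i$ whenever $q_i\in V$.
\end{lemma}

\begin{proof}
If $q_i\notin V$, choose a ground $\tau_i$ with $t_i\to^*q_i\tau_i$; if $q_i\in V$, let $\tau_i$ map $q_i$ to $t_i$. As $q$ is linear, $q_1,\dots,q_n$ have pairwise disjoint sets of variables, so there is one ground substitution $\sigma$ that agrees with $\tau_i$ on the variables of $q_i$ for every $i$. Then $f(t_1,\dots,t_n)\to^*f(q_1\tau_1,\dots,q_n\tau_n)=q\sigma$.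
\end{proof}

For a non-linear left-hand side $f(x,x)$ the lemma would have to produce a common reduct of $t_1$ and $t_2$, about which the types say nothing. Proposition~\ref{prop:nonlinear} exploits exactly this.

\subsection{The type of a term depends only on the types of its arguments}

How can $f(t_1,\dots,t_n)$ reach an instance of a pattern $p$? Either without a root step, in which case each $t_i$ has to reach an instance of the corresponding argument of $p$; or by first reaching an instance $l\sigma$ of a left-hand side and continuing from $r\sigma$. In the second case the types of the passed arguments should determine the type of $r\sigma$. But $r\sigma$ may be larger than the term we started from, so this gives no recursion on terms. We therefore compute, for all $f$ at once, functions that turn types of arguments into types, as a least fixed point.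

Let $2^P$ be the power set of $P$. For $f\in F$ of arity $n$ and $\vec S=(S_1,\dots,S_n)$ with $S_i\subseteq P$, put
\[
M_f(\vec S)=\{f(p_1,\dots,p_n)\in P:\ \text{for each }i,\ p_i\in V\text{ or }p_i\in S_i\}.
\]
A rule $f(l_1,\dots,l_n)\to r$ is \emph{applicable} at $\vec S$ if $l_i\in S_i$ for every $i$ with $l_i\notin V$. Its \emph{assignment} $\eta$ at $\vec S$ is given by $\eta(x)=S_i$ for $x=l_i\in V$; it is defined on all variables of $r$ because $R$ is growing, and well defined because the left-hand side is linear.

Given a family $\Psi=(\Psi_f)_{f\in F}$ of functions $\Psi_f:(2^P)^n\to 2^P$, where $n$ is the arity of $f$, let $u^\Psi[\eta]$ be the value of the term $u$ when variables are read by $\eta$ and symbols by $\Psi$: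
\[
x^\Psi[\eta]=\eta(x),\qquad g(u_1,\dots,u_m)^\Psi[\eta]=\Psi_g(u_1^\Psi[\eta],\dots,u_m^\Psi[\eta]).
\]
For ground $t$ we write $t^\Psi$. Now let $\Phi^0_f(\vec S)=\emptyset$ for all $f$ and $\vec S$, and
\[
\Phi^{k+1}_f(\vec S)=M_f(\vec S)\cup\bigcup\bigl\{r^{\Phi^k}[\eta] : f(\vec l\,)\to r\in R\text{ applicable at }\vec S\text{ with assignment }\eta\bigr\}.
\]

\emph{Each $\Phi^k_f$ is monotone}, i.e.\ enlarging the $S_i$ does not remove elements from $\Phi^k_f(\vec S)$. This is clear for $k=0$. If it holds for $k$, then $r^{\Phi^k}[\eta]$ is monotone in $\eta$, as a composition of monotone functions. When $\vec S$ grows, $M_f(\vec S)$ grows, applicable rules remain applicable, and their assignments grow; so $\Phi^{k+1}_f$ is monotone.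

\emph{The sequence increases}: $\Phi^k_f(\vec S)\subseteq\Phi^{k+1}_f(\vec S)$. This is clear for $k=0$. If it holds for $k$ (and all symbols), then $u^{\Phi^k}[\eta]\subseteq u^{\Phi^{k+1}}[\eta]$ for every term $u$ by induction on $u$, since for $u=g(u_1,\dots,u_m)$
\[
\Phi^k_g(u_1^{\Phi^k}[\eta],\dots,u_m^{\Phi^k}[\eta])\subseteq\Phi^k_g(u_1^{\Phi^{k+1}}[\eta],\dots,u_m^{\Phi^{k+1}}[\eta])\subseteq\Phi^{k+1}_g(u_1^{\Phi^{k+1}}[\eta],\dots,u_m^{\Phi^{k+1}}[\eta])
\]
by monotonicity and by hypothesis; the claim for $k+1$ follows from the definition.

All sets involved are finite, so $\Phi^K=\Phi^{K+1}$ for some $K$, and then the sequence is constant from $K$ on, each member being determined by its predecessor. Put $\Phi=\Phi^K$. This family is computable and monotone, and it satisfies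
\begin{equation}\label{eq:fix}
\Phi_f(\vec S)=M_f(\vec S)\cup\bigcup\bigl\{r^{\Phi}[\eta] : f(\vec l\,)\to r\in R\text{ applicable at }\vec S\text{ with assignment }\eta\bigr\}.
\end{equation}

In the example $R_0$ we have $P=\{a,b\}$. The first iteration gives $\Phi^1_a=\{a\}$ and $\Phi^1_b=\{b\}$, the second $\Phi^2_c=\{a,b\}$, the third $\Phi^3_d=\{a,b\}$, while $\Phi^k_g$ and $\Phi^k_h$ are constantly $\emptyset$; then nothing changes. Equation~\eqref{eq:fix} alone would not suffice: for $S=\{a,b\}$ it says $\Phi_g(S)=\Phi_h(S,S,S)$ and $\Phi_h(S,S,S)=\Phi_g(S)$, which any common value satisfies. The true value $\emptyset$ is the one found by iterating from below.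

\begin{lemma}\label{lem:types}
$\vartheta(t)=t^\Phi$ for every $t\in T(F)$. Consequently $\vartheta(u\sigma)=u^\Phi[\eta]$ for every term $u$ and ground substitution $\sigma$, where $\eta(x)=\vartheta(\sigma(x))$.
\end{lemma}

\begin{proof}
\emph{The inclusion $\vartheta(t)\subseteq t^\Phi$.} We show two things.

(a) \emph{If $p\in P$ and $\tau$ is ground, then $p\in(p\tau)^\Phi$.} Let $p=f(p_1,\dots,p_n)$. Each $p_i$ is a variable or, by induction on $p$, satisfies $p_i\in(p_i\tau)^\Phi$. So $p\in M_f((p_1\tau)^\Phi,\dots,(p_n\tau)^\Phi)$, which by~\eqref{eq:fix} is contained in $\Phi_f((p_1\tau)^\Phi,\dots,(p_n\tau)^\Phi)=(p\tau)^\Phi$.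

(b) \emph{If $t\to t'$ then $t'^\Phi\subseteq t^\Phi$.} By monotonicity of $\Phi$ we may strip off the context and assume $t=l\sigma$, $t'=r\sigma$ with $l=f(l_1,\dots,l_n)$ and $\sigma$ ground. Put $S_i=(l_i\sigma)^\Phi$. If $l_i\notin V$ then $l_i\in P$, so $l_i\in S_i$ by (a). Hence the rule is applicable at $\vec S$, and for $x=l_i\in V$ its assignment is $\eta(x)=S_i=\sigma(x)^\Phi$. By~\eqref{eq:fix},
\[
(l\sigma)^\Phi=\Phi_f(\vec S)\supseteq r^\Phi[\eta]=(r\sigma)^\Phi .
\]

Now if $p\in\vartheta(t)$, say $t\to^*p\tau$, then $p\in(p\tau)^\Phi\subseteq t^\Phi$ by (a) and (b).

\emph{The inclusion $t^\Phi\subseteq\vartheta(t)$.} We claim that for all $k$, all $f$ and all ground $t_1,\dots,t_n$,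
\begin{equation}\label{eq:claim}
\Phi^k_f(\vartheta(t_1),\dots,\vartheta(t_n))\subseteq\vartheta(f(t_1,\dots,t_n)).
\end{equation}
For $k=0$ the left side is empty. Assume~\eqref{eq:claim} for $k$ and consider $k+1$. If $p\in M_f(\vartheta(t_1),\dots,\vartheta(t_n))$, then Lemma~\ref{lem:glue} with $q=p$ gives $f(t_1,\dots,t_n)\to^*p\sigma$ for some ground $\sigma$, so $p\in\vartheta(f(t_1,\dots,t_n))$.

Next, let $l=f(l_1,\dots,l_n)\to r$ be applicable at $(\vartheta(t_1),\dots,\vartheta(t_n))$ with assignment $\eta$. Lemma~\ref{lem:glue} with $q=l$ gives a ground $\sigma$ with $f(t_1,\dots,t_n)\to^*l\sigma\to r\sigma$ and $\sigma(x)=t_i$, hence $\eta(x)=\vartheta(\sigma(x))$, for $x=l_i\in V$. We show $u^{\Phi^k}[\eta]\subseteq\vartheta(u\sigma)$ for all subterms $u$ of $r$ by induction on $u$. For a variable there is equality. For $u=g(u_1,\dots,u_m)$, monotonicity and~\eqref{eq:claim} for $k$ yield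
\[
\Phi^k_g(u_1^{\Phi^k}[\eta],\dots,u_m^{\Phi^k}[\eta])\subseteq\Phi^k_g(\vartheta(u_1\sigma),\dots,\vartheta(u_m\sigma))\subseteq\vartheta(u\sigma).
\]
With $u=r$ we get $r^{\Phi^k}[\eta]\subseteq\vartheta(r\sigma)\subseteq\vartheta(f(t_1,\dots,t_n))$, the last inclusion because $f(t_1,\dots,t_n)\to^*r\sigma$. This proves~\eqref{eq:claim} for $k+1$.

Since $\Phi=\Phi^K$, \eqref{eq:claim} holds for $\Phi$ as well. By induction on $t=f(t_1,\dots,t_n)$ and monotonicity,
\[
t^\Phi=\Phi_f(t_1^\Phi,\dots,t_n^\Phi)\subseteq\Phi_f(\vartheta(t_1),\dots,\vartheta(t_n))\subseteq\vartheta(t).
\]

The last statement follows from $(u\sigma)^\Phi=u^\Phi[x\mapsto\sigma(x)^\Phi]$.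
\end{proof}

\section{Lazy chains}\label{sec:lazy}

A ground term is \emph{nonterminating} if it starts an infinite rewrite sequence, and \emph{terminating} otherwise. A nonterminating ground term $f(m_1,\dots,m_n)$ is \emph{minimal} if all $m_i$ are terminating. Every nonterminating ground term has a minimal nonterminating subterm: take a nonterminating subterm of smallest size. Reducts and subterms of terminating terms are terminating.

The following standard observation holds for arbitrary TRSs; it will be used again in Section~\ref{sec:sharp}.

\begin{lemma}\label{lem:root}
Let $R$ be any TRS and $M=f(m_1,\dots,m_n)$ a minimal nonterminating term. Then there are a rule $f(l_1,\dots,l_n)\to r$, a ground substitution $\sigma$ and a non-variable subterm $u$ of $r$ such that $m_i\to^*l_i\sigma$ for all $i$ and $u\sigma$ is a minimal nonterminating term.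
\end{lemma}

\begin{proof}
Consider an infinite rewrite sequence from $M$. It contains a root step: otherwise all its steps take place in the $n$ arguments, one of them receives infinitely many, and some $m_i$ is nonterminating. Up to the first root step we have $m_i\to^*m_i'$, and the step is $f(m_1',\dots,m_n')=f(l_1,\dots,l_n)\sigma\to r\sigma$, where $r\sigma$ is nonterminating. Let $u$ be a subterm of $r$ of smallest size with $u\sigma$ nonterminating. If $x$ is a variable of $r$, it occurs in some $l_i$, so $\sigma(x)$ is a subterm of $m_i'$, hence terminating. So $u$ is not a variable, say $u=g(u_1,\dots,u_q)$, and all $u_j\sigma$ are terminating by the choice of $u$.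
\end{proof}

Applied repeatedly, the lemma gives an infinite sequence of minimal terms, but the arguments in it have been rewritten in some uncontrolled way. We now compare it with a sequence in which passed arguments are left alone. Again, let $R$ be left-linear and growing.

\begin{definition}
For ground $s=f(t_1,\dots,t_n)$ write $s\Rightarrow s'$ (a \emph{lazy step}) if there are a rule $f(l_1,\dots,l_n)\to r$ and a non-variable subterm $u$ of $r$ such that
\begin{itemize}
\item $l_i\in\vartheta(t_i)$ for each $i$ with $l_i\notin V$, and
\item $s'=u\sigma'$, where $\sigma'(x)=t_i$ for each variable $x=l_i$ of $r$.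
\end{itemize}
\end{definition}

So the tested arguments must be \emph{able} to pass their tests, the passed arguments are copied as they stand, and we move to a subterm of the result whose root comes from the right-hand side. In the example, $g(d)\Rightarrow h(d,d,d)\Rightarrow g(d)$.

\begin{lemma}\label{lem:lazy}
\begin{itemize}
\item[(i)] If there is an infinite chain $s_0\Rightarrow s_1\Rightarrow s_2\Rightarrow\cdots$, then $s_0$ is nonterminating.
\item[(ii)] Every minimal nonterminating term starts an infinite chain of lazy steps.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $s=f(t_1,\dots,t_n)\Rightarrow s'=u\sigma'$ by the rule $l\to r$ with $l=f(l_1,\dots,l_n)$. By Lemma~\ref{lem:glue} there is $\sigma$ with $s\to^*l\sigma\to r\sigma$ and $\sigma(l_i)=t_i$ for $l_i\in V$, so $\sigma$ and $\sigma'$ agree on the variables of $r$, and $u\sigma=s'$ is a subterm of $r\sigma$. Thus $s\to^+C[s']$ for some context $C$. Along the chain this gives an infinite sequence $s_0\to^+C_0[s_1]\to^+C_0[C_1[s_2]]\to^+\cdots$.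

(ii) Let $M_0$ be minimal nonterminating and $s_0=M_0$. We construct lazy steps $s_k\Rightarrow s_{k+1}$ together with terms $M_k$ such that, writing $s_k=f(t_1,\dots,t_n)$,
\begin{equation}\label{eq:inv}
M_k=f(m_1,\dots,m_n)\ \text{is minimal nonterminating, and } t_i\to^*m_i\text{ for all }i.
\end{equation}
This holds for $k=0$. Given~\eqref{eq:inv}, apply Lemma~\ref{lem:root} to $M_k$: there are a rule $f(l_1,\dots,l_n)\to r$, a substitution $\sigma$ and a non-variable subterm $u=g(u_1,\dots,u_q)$ of $r$ such that $m_i\to^*l_i\sigma$ for all $i$ and $u\sigma$ is minimal nonterminating. Put
\[
M_{k+1}=u\sigma,\qquad s_{k+1}=u\sigma',\quad\text{where }\sigma'(x)=t_i\text{ for each variable }x=l_i\text{ of }r.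
\]
Since $t_i\to^*m_i\to^*l_i\sigma$, we have $l_i\in\vartheta(t_i)$ whenever $l_i\notin V$, so $s_k\Rightarrow s_{k+1}$. For a variable $x=l_i$ of $r$ the same reductions read $\sigma'(x)=t_i\to^*l_i\sigma=\sigma(x)$. Hence $u_j\sigma'\to^*u_j\sigma$ for all $j$, and~\eqref{eq:inv} holds for $k+1$.
\end{proof}

The growing condition is what makes (ii) work: every variable of $r$ is a whole argument $l_i$, so its lazy value $t_i$ is available. If $x$ sat properly inside a tested $l_i$, its value would come into existence only after $t_i$ had been rewritten to $l_i\sigma$, and there would be no unreduced term to carry along. For $R_0$ and the first infinite sequence from $g(d)$ in Section~\ref{sec:example}, the construction produces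
\[
M_0,M_1,M_2,\ldots=g(d),\,h(c,c,c),\,g(c),\ldots\qquad s_0,s_1,s_2,\ldots=g(d),\,h(d,d,d),\,g(d),\ldots
\]

\section{The finite graph and the decision procedure}\label{sec:graph}

Let $\Theta=\{\vartheta(t):t\in T(F)\}$ be the set of types that actually occur. By Lemma~\ref{lem:types} it is the smallest subset of $2^P$ closed under all functions $\Phi_f$ (constants start the process), so it is computable.

Let $G$ be the finite directed graph whose nodes are the tuples $(f,S_1,\dots,S_n)$ with $f\in F$ of arity $n$ and $S_i\in\Theta$. There is an edge from $(f,\vec S)$ to $(g,S_1',\dots,S_q')$ if some rule $f(\vec l\,)\to r$ is applicable at $\vec S$ with assignment $\eta$, and some non-variable subterm $u=g(u_1,\dots,u_q)$ of $r$ satisfies $S_j'=u_j^\Phi[\eta]$ for all $j$. The target tuples are indeed nodes: choosing ground terms $t_i$ of types $S_i$ and setting $\sigma'(x)=t_i$ for each variable $x=l_i$ of $r$, we have $S_j'=\vartheta(u_j\sigma')\in\Theta$ by Lemma~\ref{lem:types}. For ground $s=f(t_1,\dots,t_n)$ put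
\[
\nu(s)=(f,\vartheta(t_1),\dots,\vartheta(t_n)).
\]
Every node has the form $\nu(s)$, because its components lie in $\Theta$. As the example with $c\to b$ deleted shows, without this restriction on the nodes the graph could have cycles that no ground term follows.

\begin{lemma}\label{lem:bisim}
If $s\Rightarrow s'$, then $G$ has an edge from $\nu(s)$ to $\nu(s')$. If $G$ has an edge from $\nu(s)$ to $N$, then $s\Rightarrow s'$ for some $s'$ with $\nu(s')=N$. Hence there is an infinite chain of lazy steps from $s$ if and only if there is an infinite path in $G$ from $\nu(s)$.
\end{lemma}

\begin{proof}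
Let $s=f(t_1,\dots,t_n)$. The condition on a rule in a lazy step from $s$ is that it be applicable at $(\vartheta(t_1),\dots,\vartheta(t_n))$. For such a rule, with assignment $\eta$ and with $\sigma'$ as in the definition of lazy steps, $\eta(x)=\vartheta(\sigma'(x))$ for all variables $x$ of $r$. So for $u=g(u_1,\dots,u_q)$ Lemma~\ref{lem:types} gives
\[
\nu(u\sigma')=(g,\vartheta(u_1\sigma'),\dots,\vartheta(u_q\sigma'))=(g,u_1^\Phi[\eta],\dots,u_q^\Phi[\eta]).
\]
Thus each choice of rule and $u$ yields a lazy step and an edge that correspond to each other. The last statement follows by following a chain or a path step by step.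
\end{proof}

\begin{proposition}\label{prop:criterion}
A ground term $t$ is nonterminating if and only if it has a subterm $s$ such that a cycle of $G$ is reachable from $\nu(s)$. The system $R$ is terminating if and only if $G$ has no cycle.
\end{proposition}

\begin{proof}
As $G$ is finite, a cycle is reachable from a node if and only if an infinite path starts there. If an infinite path starts at $\nu(s)$, then $s$ is nonterminating by Lemmas~\ref{lem:bisim} and~\ref{lem:lazy}(i), and so is every term containing $s$. Conversely, if $t$ is nonterminating, it has a minimal nonterminating subterm $s$, and Lemmas~\ref{lem:lazy}(ii) and~\ref{lem:bisim} give an infinite path from $\nu(s)$. The second statement follows, since every node on a cycle is $\nu(s)$ for some ground $s$.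
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Compute $\Phi$ by iteration, then $\Theta$ by closing under $\Phi$, then $G$, and test whether $G$ has a cycle. By Proposition~\ref{prop:criterion} the system terminates exactly when it has none.
\end{proof}

If no rule tests an argument, then $P=\emptyset$ and $\Theta=\{\emptyset\}$, so $G$ is the graph on $F$ described in the introduction.

\section{The set of terminating terms and the exact complexity}\label{sec:more}

Recall that a (bottom-up) \emph{tree automaton} over a signature $\Sigma$ consists of a finite set $Q$ of states, a set of final states, and transitions $f(q_1,\dots,q_n)\to q$ with $f\in\Sigma$ and $q_i,q\in Q$. Reading states as additional constants and transitions as rewrite rules, it accepts those $t\in T(\Sigma)$ that rewrite to a final state. It is \emph{deterministic} if no two transitions have the same left-hand side. A set of ground terms is \emph{recognizable} if it is the set $L(\mathcal A)$ of terms accepted by some tree automaton $\mathcal A$.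

\begin{theorem}\label{thm:regular}
For a left-linear growing TRS $R$, the set of terminating ground terms is recognizable, and a deterministic bottom-up tree automaton for it is computable from $R$. In particular it is decidable whether a given ground term is terminating.
\end{theorem}

\begin{proof}
Let $D$ be the set of nodes of $G$ from which a cycle is reachable; it is computable. Take $\Theta\times\{0,1\}$ as set of states, and for $f\in F$ of arity $n$ and states $(S_i,b_i)$ the transition
\[
f\bigl((S_1,b_1),\dots,(S_n,b_n)\bigr)\to\bigl(\Phi_f(S_1,\dots,S_n),\,b\bigr),
\]
where $b=1$ if some $b_i=1$ or $(f,S_1,\dots,S_n)\in D$, and $b=0$ otherwise. By induction the state reached on $t$ is $(\vartheta(t),b)$ with $b=1$ exactly if some subterm $s$ of $t$ has $\nu(s)\in D$. By Proposition~\ref{prop:criterion}, making the states $(S,0)$ final yields the terminating terms.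
\end{proof}

For the complexity, the size of an input is the number of occurrences of function symbols and variables in all rules plus $\sum_{f\in F}(1+\mathrm{arity}(f))$. EXPTIME is the class of problems solvable in time $2^{\mathrm{poly}(N)}$ on inputs of size $N$.

\begin{theorem}\label{thm:complexity}
Termination of left-linear growing TRSs is EXPTIME-complete.
\end{theorem}

\begin{proof}
\emph{Upper bound.} Let $N$ be the size of the input, $m=|P|\le N$, and $n\le N$ the maximal arity; also $|F|\le N$. A family $\Phi^k$ is a table with at most $|F|2^{mn}$ entries of $m$ bits each. Every iteration but the last adds a bit somewhere and none is ever removed, so there are at most $m|F|2^{mn}+1$ iterations. In one iteration, for each entry and each rule, one checks applicability and evaluates $r$ by at most $N$ table look-ups; this takes time polynomial in $N$ and the size of the table. To obtain $\Theta$, start with no types and close under the functions $\Phi_f$; this takes at most $2^m+1$ passes over the table, since every pass but the last adds a type. The graph $G$ has at most $|F|2^{mn}$ nodes, with at most $N$ edges leaving each of them (one for each occurrence of a function symbol in a right-hand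 side), and these are found by evaluating subterms of right-hand sides; acyclicity is tested in time polynomial in the size of $G$. In total the time is $2^{\mathrm{poly}(N)}$.

\emph{Lower bound.} The following problem is EXPTIME-hard \cite{Seidl}: given tree automata $\mathcal A_1,\dots,\mathcal A_k$ over a common signature $\Sigma$, decide whether $L(\mathcal A_1)\cap\dots\cap L(\mathcal A_k)\neq\emptyset$. We may assume that $k\ge2$, duplicating an automaton if necessary, and that the state sets $Q_i$ are disjoint from each other and from $\Sigma$. The reduction generalizes the example $R_0$: the term carried around by $g$ and $h$ must pass $k$ tests, one for each automaton. View states as constants, and add new constants $\mathrm{acc}_1,\dots,\mathrm{acc}_k$, a new unary symbol $g$ and a new symbol $h$ of arity $k+1$. Let $R$ consist of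
\begin{itemize}
\item the rules of \emph{family} $i$, for $i=1,\dots,k$: all transitions $f(q_1,\dots,q_n)\to q$ of $\mathcal A_i$, and $q\to\mathrm{acc}_i$ for each final state $q$ of $\mathcal A_i$;
\item $g(x)\to h(x,\dots,x,x)$ and $h(\mathrm{acc}_1,\dots,\mathrm{acc}_k,x)\to g(x)$.
\end{itemize}
This system is left-linear and growing, and it is computable in polynomial time. We show that it is nonterminating if and only if the intersection is nonempty.

If $t\in\bigcap_iL(\mathcal A_i)$, then $t\to^*\mathrm{acc}_i$ for all $i$, so
\[
g(t)\to h(t,\dots,t,t)\to^*h(\mathrm{acc}_1,\dots,\mathrm{acc}_k,t)\to g(t)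
\]
and $R$ is nonterminating.

Conversely, let $R$ be nonterminating. By Lemma~\ref{lem:lazy}(ii) there is an infinite chain of lazy steps. A lazy step using a transition leads to a state; from a state a lazy step leads only to some $\mathrm{acc}_i$, and from $\mathrm{acc}_i$ there is none. So no step of the chain uses a rule of a family. The chain therefore alternates between terms with root $g$ and terms with root $h$, and contains steps
\[
g(t)\Rightarrow h(t,\dots,t,t)\Rightarrow g(t).
\]
By definition of the second lazy step, $t\to^*\mathrm{acc}_i$ for every $i$. (In this argument laziness pays off: it is one and the same $t$ that reaches all $\mathrm{acc}_i$.)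

It remains to see that $t\in T(\Sigma)$ and that $t\to^*\mathrm{acc}_i$ comes from $\mathcal A_i$. Let $K_i=T(\Sigma\cup Q_i\cup\{\mathrm{acc}_i\})$ and suppose $s\to s'\in K_i$. The function symbols of the right-hand side of the rule used occur in $s'$. Hence the rule is neither of the two rules with $g$ and $h$, nor of a family $j\ne i$; it belongs to family $i$, and so $s\in K_i$ as well. Since $\mathrm{acc}_i\in K_i$, going backwards along $t\to^*\mathrm{acc}_i$ we find that all terms lie in $K_i$ and only rules of family $i$ are used. Therefore $t\in\bigcap_iK_i$, which equals $T(\Sigma)$ because $k\ge2$. In the reduction $t\to^*\mathrm{acc}_i$, a rule $q\to\mathrm{acc}_i$ cannot be used below the root: no left-hand side of family $i$ contains $\mathrm{acc}_i$ or a variable, so the resulting proper subterm $\mathrm{acc}_i$ could never be removed. So the reduction has the form $t\to^*q\to\mathrm{acc}_i$ with $q$ final and $t\to^*q$ using only transitions of $\mathcal A_i$, that is, $t\in L(\mathcal A_i)$. This holds for all $i$.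

Hence nontermination is EXPTIME-hard. As EXPTIME is closed under complement, so is termination.
\end{proof}

\section{Both hypotheses are needed}\label{sec:sharp}

We reduce from Post's correspondence problem (PCP): given $k$ pairs $(u_i,v_i)$ of nonempty words over $\{a,b\}$, decide whether there are $m\ge1$ and $i_1,\dots,i_m$ with $u_{i_1}\cdots u_{i_m}=v_{i_1}\cdots v_{i_m}$. This is undecidable \cite{Post}. In both reductions the elements of $I=\{1,\dots,k\}$ and the letters are unary symbols. For a word $w=c_1\cdots c_n$ over unary symbols and a term $t$, write $w(t)$ for $c_1(\cdots c_n(t)\cdots)$. If $L$ is a set of words and $e$ a constant, $Le$ is the set of terms $w(e)$ with $w\in L$.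

\subsection{Shared variables at depth two}

With shared variables at depth two, an argument can be tested and partly kept. A rule can then read a word letter by letter, and the following system simply checks a candidate solution of the PCP, over and over again.

\begin{proposition}\label{prop:depth2}
Termination is undecidable for left-linear TRSs in which every variable common to the two sides $l$ and $r$ of a rule occurs in $l$ at depth at most two.
\end{proposition}

\begin{proof}
The signature has \emph{constructors}, namely a constant $e$ and unary symbols $i\in I$, $a$, $b$, and \emph{defined symbols}: $S$, of arity $2$, and $U_s$, $V_s$, of arity $4$, where $s$ is a possibly empty suffix of some $u_i$, respectively of some $v_i$. The rules, with $c\in\{a,b\}$ and $i\in I$, are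
\[
\begin{aligned}
S(i(x),w)&\to U_{u_i}(x,w,i(x),w),\\
U_{cs}(x,c(w),x_0,w_0)&\to U_s(x,w,x_0,w_0), &
V_{cs}(x,c(w),x_0,w_0)&\to V_s(x,w,x_0,w_0),\\
U_\varepsilon(i(x),w,x_0,w_0)&\to U_{u_i}(x,w,x_0,w_0), &
V_\varepsilon(i(x),w,x_0,w_0)&\to V_{v_i}(x,w,x_0,w_0),\\
U_\varepsilon(e,e,x_0,w_0)&\to V_\varepsilon(x_0,w_0,x_0,w_0), &
V_\varepsilon(e,e,x_0,w_0)&\to S(x_0,w_0).
\end{aligned}
\]
They are left-linear and of the required form. The last two arguments of $U_s$ and $V_s$ store the input; the first two are consumed.

Suppose $i_1,\dots,i_m$ is a solution with common word $w$, and let $X=i_1\cdots i_m(e)$ and $W=w(e)$. Then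
\[
S(X,W)\to^+U_\varepsilon(e,e,X,W)\to V_\varepsilon(X,W,X,W)\to^+V_\varepsilon(e,e,X,W)\to S(X,W),
\]
so the system is nonterminating.

Conversely, let the system be nonterminating, and let $M_0$ be a minimal nonterminating term. Applying Lemma~\ref{lem:root} repeatedly, we get minimal nonterminating terms $M_0,M_1,\dots$, where $M_k$ reduces, by steps below the root, to an instance $l\sigma$ of a left-hand side, and $M_{k+1}=u\sigma$ for a non-variable subterm $u$ of the corresponding $r$. As $M_{k+1}$ later makes a root step, $u$ has a defined symbol at its root, and the only such subterm of $r$ is $r$ itself. Hence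
\[
M_0\to^*l_0\sigma_0\to r_0\sigma_0=M_1\to^*l_1\sigma_1\to r_1\sigma_1=M_2\to^*\cdots
\]
is a rewrite sequence in which the steps $l_k\sigma_k\to r_k\sigma_k$ are root steps and all others take place in the arguments.

Each ground term is uniquely of the form $w(t_0)$, where $w$ is a word of unary constructors and $t_0$ is either $e$ or has a defined root; call $w$ its \emph{string}. All left-hand sides and all right-hand sides have a defined symbol at the root. So a rewrite step changes neither the string of a ground term nor which of the two cases holds for $t_0$.

Let $\lambda(M)$ be the total length of the strings of the first two arguments of $M$. Steps in the arguments do not change it, and each root step with a $U$- or $V$-rule other than the two rules with $e,e$ decreases it by one. Suppose that from some point on neither of the $e,e$-rules were used at the root. Then $S$ could not reappear as root symbol, so there would be at most one further $S$-step, and after it $\lambda$ would decrease forever, which is impossible. Thus $e,e$-rules are used infinitely often. A $U$-symbol at the root is replaced by a $V$-symbol only by the $e,e$-rule for $U_\varepsilon$, a $V$-symbol by $S$ only by the $e,e$-rule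 for $V_\varepsilon$, and $S$ is always replaced by a $U$-symbol; there are no other changes among the three kinds. So the root steps run infinitely often through complete cycles: an $S$-step, then $U$-steps ending with the $e,e$-rule for $U_\varepsilon$, then $V$-steps ending with the $e,e$-rule for $V_\varepsilon$.

Consider such a cycle, starting with a redex $S(i(x),w)\sigma$. At the end of its $U$-phase the first two arguments are $e$. Since argument steps change neither strings nor endings, the root steps have removed the strings of $i(x)\sigma$ and $w\sigma$ completely, and both these terms end in $e$. The root steps remove an index $i_j$ from the first argument and then exactly the letters of $u_{i_j}$ from the second before they can remove the next index or use the $e,e$-rule. Therefore $i(x)\sigma=i_1\cdots i_m(e)$ with $m\ge1$ and $w\sigma=w'(e)$ with $w'=u_{i_1}\cdots u_{i_m}$. These terms consist of constructors and are irreducible, so they are still the third and fourth arguments at the end of the $U$-phase, and the $V$-phase starts with them as its first two arguments. It consumes the same two strings completely, in the same manner, which gives $w'=v_{i_1}\cdots v_{i_m}$. So the PCP instance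 has a solution.
\end{proof}

\subsection{Repeated variables}

If left-linearity is dropped, a rule can test whether several arguments have a common reduct, which is not a matter of the type of each argument separately. In the next reduction a term $S(t_1,t_2,t_3,t_4)$ carries a string $t_1$ of indices and a string $t_2$ meant to be the common word. The string $t_1$ can be rewritten to the concatenation of the $u_i$ or, in primed letters, of the $v_i$; similarly $t_2$ can be turned into an unprimed or a primed copy of itself. Comparing $t_1$ and $t_2$ twice for a common reduct, once unprimed and once primed, checks a solution. The helpers $t_3$ and $t_4$, which can only become unprimed, respectively primed, force the two comparisons to be of the right kind. Finally, copies of $t_1,\dots,t_4$ are checked to be well formed by consuming them down to constants.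

\begin{proposition}\label{prop:nonlinear}
Termination is undecidable for growing TRSs that need not be left-linear, even if all left-hand sides have depth at most one.
\end{proposition}

\begin{proof}
The unary symbols are $i\in I$, $a,b,a',b'$, $\alpha,\beta$, and $a_0,b_0,a_0',b_0'$. The constants are $e,e'$, $e_x,e_z,e_y,e_{y'}$, $d_x$, and $c_x,c_z,c_y,c_{y'}$. Further symbols are $S$, of arity $4$, and $h$, of arity $14$. Let $v_i'$ be the word $v_i$ with all letters primed. The rules are as follows.
\begin{itemize}
\item \emph{Letter rules}: $i(x)\to u_i(x)$ and $i(x)\to v_i'(x)$ for $i\in I$; $\alpha(x)\to a(x)$, $\alpha(x)\to a'(x)$, $\beta(x)\to b(x)$, $\beta(x)\to b'(x)$; $a_0(x)\to a(x)$, $b_0(x)\to b(x)$, $a_0'(x)\to a'(x)$, $b_0'(x)\to b'(x)$.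
\item \emph{End rules}: $e_x\to e$, $e_x\to e'$, $e_z\to e$, $e_z\to e'$, $e_y\to e$, $e_{y'}\to e'$.
\item \emph{Test rules}:\\
for $x$: $e_x\to d_x$, and $i(d_x)\to c_x$, $i(c_x)\to c_x$ for $i\in I$;\\
for $z$: $e_z\to c_z$, $\alpha(c_z)\to c_z$, $\beta(c_z)\to c_z$;\\
for $y$: $e_y\to c_y$, $a_0(c_y)\to c_y$, $b_0(c_y)\to c_y$;\\
for $y'$: $e_{y'}\to c_{y'}$, $a_0'(c_{y'})\to c_{y'}$, $b_0'(c_{y'})\to c_{y'}$.
\item \emph{Main rules}:
\[
\begin{aligned}
S(x,z,y,y')&\to h(x,z,y,\;x,z,y',\;x,z,y,y',\;x,z,y,y'),\\
h(p,p,p,\;q,q,q,\;c_x,c_z,c_y,c_{y'},\;x,z,y,y')&\to S(x,z,y,y').
\end{aligned}
\]
\end{itemize}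
All left-hand sides have depth at most one, so the system is growing.

\emph{A solution gives nontermination.} Let $i_1,\dots,i_m$ be a solution with common word $w$, and let $w'$ be its primed copy. Put $t_1=i_1\cdots i_m(e_x)$; let $t_2$ be $w$ written in the letters $\alpha,\beta$, ending in $e_z$; let $t_3$ be $w$ in $a_0,b_0$, ending in $e_y$; and let $t_4$ be $w$ in $a_0',b_0'$, ending in $e_{y'}$. By letter and end rules, $t_1,t_2,t_3$ reduce to $w(e)$, and $t_1,t_2,t_4$ reduce to $w'(e')$. By test rules, $t_1\to^*c_x$ (here $m\ge1$ is used), $t_2\to^*c_z$, $t_3\to^*c_y$ and $t_4\to^*c_{y'}$. Hence $S(t_1,\dots,t_4)\to^+S(t_1,\dots,t_4)$.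

\emph{Nontermination gives a solution.} Start with a minimal nonterminating term and apply Lemma~\ref{lem:root} repeatedly. This gives minimal nonterminating terms $M_0,M_1,\dots$ such that $M_k$ reduces by steps below the root to an instance of a left-hand side $l$, and $M_{k+1}$ is an instance, by the same substitution, of a non-variable subterm $u$ of the corresponding $r$. Since $M_{k+1}$ again makes a root step, the root of $u$ is also the root of a left-hand side. The roots of non-variable subterms of right-hand sides are $a,b,a',b',e,e',d_x,c_x,c_z,c_y,c_{y'},S,h$, and of these only $S$ and $h$ are roots of left-hand sides. Only the main rules have $S$ or $h$ in their right-hand sides, and only at the root. So only main rules are used at the root, $u=r$ each time, and the two main rules alternate. Consider an application of the $S$-rule, to $S(t_1,\dots,t_4)$ say. The next term in the sequence is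
\[
h(t_1,t_2,t_3,\;t_1,t_2,t_4,\;t_1,t_2,t_3,t_4,\;t_1,t_2,t_3,t_4),
\]
which reduces below the root to an instance of the left-hand side of the $h$-rule. Hence
\begin{itemize}
\item $t_1,t_2,t_3$ have a common reduct $p$, and $t_1,t_2,t_4$ have a common reduct $q$;
\item $t_1\to^*c_x$, $t_2\to^*c_z$, $t_3\to^*c_y$, $t_4\to^*c_{y'}$.
\end{itemize}

\emph{Shape of the $t_j$.} We go backwards along the last four reductions, using that the function symbols of the right-hand side of a rule occur in the result of every step with that rule, and that no right-hand side is a variable. Let $K_y=\{a_0,b_0\}^*e_y\cup\{a_0,b_0\}^*c_y$ and suppose $s\to s'\in K_y$. The right-hand side of the rule used contains only symbols among $a_0,b_0,e_y,c_y$, which leaves the three test rules for $y$. They replace the end $c_y$ of $s'$ by $e_y$, $a_0(c_y)$ or $b_0(c_y)$ when read backwards, so $s\in K_y$. As $c_y\in K_y$ and $t_3\to^*c_y$, we get $t_3\in K_y$. In the same way, with the test rules for $y'$ and $z$, we get $t_4\in\{a_0',b_0'\}^*e_{y'}\cup\{a_0',b_0'\}^*c_{y'}$ and $t_2\in\{\alpha,\beta\}^*e_z\cup\{\alpha,\beta\}^*c_z$.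

For $t_1$ let $K_x=I^*c_x\cup I^+d_x\cup I^+e_x$ and suppose $s\to s'\in K_x$. The right-hand side of the rule used contains only symbols in $I\cup\{c_x,d_x,e_x\}$. This excludes the main rules, the end rules, the test rules for $z$, $y$, $y'$, and, because the $u_i$ and $v_i$ are nonempty, also the letter rules; so the rule is a test rule for $x$. If it is $i(d_x)\to c_x$ or $i(c_x)\to c_x$, then $s'\in I^*c_x$, and $s\in I^+d_x$ or $s\in I^*c_x$. If it is $e_x\to d_x$, then $s'\in I^+d_x$ and $s\in I^+e_x$. So $s\in K_x$ in every case, and $t_1\in K_x$ because $c_x\in K_x$.

\emph{Ends.} All $t_j$ are words of unary symbols applied to a constant, and so are their reducts, since $S$ and $h$ do not occur. The rules show which end constants reducts can have: those of $t_1$ end in one of $e_x,e,e',d_x,c_x$, those of $t_3$ in one of $e_y,e,c_y$, and those of $t_4$ in one of $e_{y'},e',c_{y'}$. Being a reduct of $t_1$ and $t_3$, the term $p$ ends in $e$; being a reduct of $t_1$ and $t_4$, the term $q$ ends in $e'$. An end constant among $d_x,c_x,c_z,c_y,c_{y'}$ never changes to $e$ or $e'$: only $d_x$ can change at all, namely to $c_x$. Every test rule produces such an end constant. Therefore $t_1,t_2,t_3,t_4$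 end in $e_x,e_z,e_y,e_{y'}$ respectively, and no test rule is used in the reductions from $t_1,t_2,t_3$ to $p$ and from $t_1,t_2,t_4$ to $q$. In particular $t_1=i_1\cdots i_m(e_x)$ with $m\ge1$.

\emph{Words.} In the reductions to $p$ and $q$ only letter and end rules are used, and the letters $a,b,a',b'$ are never rewritten. The letters of reducts of $t_3$ lie in $\{a_0,b_0,a,b\}$ and those of reducts of $t_1$ in $I\cup\{a,b,a',b'\}$. So $p=w(e)$ with $w\in\{a,b\}^*$. In $t_1\to^*p$ each letter $i_j$ has been rewritten, as $p$ contains no letter of $I$, and it has not been rewritten to $v_{i_j}'$, as $v_{i_j}'$ is nonempty and $p$ contains no primed letter. Hence each $i_j$ has become $u_{i_j}$, and $w=u_{i_1}\cdots u_{i_m}$. Since $t_2\to^*p$ as well, the word of $t_2$, with $\alpha,\beta$ read as $a,b$, is $w$.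

For $q$ the roles are exchanged: the letters of reducts of $t_4$ lie in $\{a_0',b_0',a',b'\}$, so $q$ is a word in $a',b'$ applied to $e'$. In $t_1\to^*q$ each $i_j$ has become $v_{i_j}'$, because $u_{i_j}$ is nonempty and unprimed. Since $t_2\to^*q$, the word of $t_2$, with $\alpha,\beta$ read as $a,b$, is $v_{i_1}\cdots v_{i_m}$.

Comparing the two descriptions of the word of $t_2$, we obtain $u_{i_1}\cdots u_{i_m}=v_{i_1}\cdots v_{i_m}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{LLG}
\emph{Decidability for Left-Linear Growing Term Rewriting Systems},
\texttt{https://core.ac.uk/download/pdf/82811304.pdf}.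

\bibitem{Post}
Post, 1946.

\bibitem{Seidl}
H. Seidl, \emph{Haskell overloading is DEXPTIME-complete}, Inform.\ Process.\ Lett.\ 52 (1994) 57--60.

\end{thebibliography}

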